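# Connected topological groups as quotients of strongly $\sigma$-discrete connected groups of the same cardinality

Throughout, all spaces are Tychonoff (completely regular and $T_1$) unless we say otherwise, and topological groups are Tychonoff; recall that a Hausdorff topological group is automatically Tychonoff. We write $\omega=\{0,1,2,\dots\}$ and $\mathfrak c=|\mathbb R|$.

## 1. Direct sums of copies of $\mathbb R$ in the box topology

**Definition.** A space is *strongly $\sigma$-discrete* if it is the union of countably many closed discrete subspaces.

Every countable space is an example (use the singletons). The line $\mathbb R$ is not: a closed discrete subset of $\mathbb R$ meets each $[-n,n]$ in a finite set, so it is countable, and countably many of them cannot cover $\mathbb R$. Two facts are used all the time. Every subset of a closed discrete set is closed discrete; conversely a set $S$ is closed discrete as soon as every point $z$ of the space has a neighborhood meeting $S$ in at most $\{z\}$.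

**Definition.** A *continuous metric* on a space $X$ is a metric that is continuous on $X\times X$ for the given topology of $X$; its own topology may be strictly coarser. The space $X$ is *submetrizable* if it has a continuous metric.

For example, every discrete space, and every space whose topology is finer than that of a metric space, is submetrizable. A space with a continuous metric is Hausdorff.

**Definition.** A topological group $G$ is a *quotient* of a topological group $H$ if there is a continuous open homomorphism of $H$ onto $G$; equivalently, $G\cong H/N$ for a closed normal subgroup $N$ of $H$.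

A connected space with a discrete-looking structure sounds contradictory, but such spaces exist, even as groups. The following two facts are known.

**Fact 1.** Every connected topological group $G$ is a quotient of a connected, submetrizable, strongly $\sigma$-discrete topological group $H$. (In this construction $|H|$ may be much larger than $|G|$.)

**Fact 2.** Every connected topological group $G$ of cardinality $\mathfrak c$ is a quotient of a connected, submetrizable, strongly $\sigma$-discrete topological group $H$ with $|H|=|G|$.

The problem, whose source is "Strengthening Connected Tychonoff Topologies", is this: is every connected topological group a quotient of a connected strongly $\sigma$-discrete topological group *of the same cardinality*?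

We shall take from the facts above exactly one thing: Fact 2 for $G=\mathbb R$. It gives a connected, submetrizable, strongly $\sigma$-discrete group $C$ with $|C|=\mathfrak c$ and a continuous open homomorphism $p$ of $C$ onto $\mathbb R$. Fix once and for all closed discrete sets $D_k$ ($k\in\omega$) with $C=\bigcup_kD_k$, and a continuous metric $r$ on $C$.

Here is a case with groups of arbitrarily large cardinality where the answer is easy.

**Special case.** Let $\kappa\ge 1$ be a cardinal and let $G=\bigoplus_\kappa\mathbb R$ be the group of finitely supported functions $\kappa\to\mathbb R$ with the *box topology*, in which the sets $\{x\in G: x_i\in U_i\text{ for all }i\}$, $U_i$ open, form a base. Then $G$ is a quotient of a connected, submetrizable, strongly $\sigma$-discrete group $H$ with $|H|=|G|$.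

*Proof.* Let $H=\bigoplus_\kappa C$ with the box topology. It is a group topology: given neighborhoods $U_i$ of $e$ in $C$, choose neighborhoods $V_i$ of $e$ with $V_iV_i^{-1}\subset U_i$, and conjugation by a fixed element acts coordinatewise by homeomorphisms. Both $H$ and $G$ have cardinality $\max(\kappa,\mathfrak c)$.

*Quotient.* Let $\pi(x)_i=p(x_i)$. Preimages of boxes are boxes, so $\pi$ is continuous. A homomorphism is open if it maps neighborhoods of $e$ to neighborhoods of $e$. Let $U=\{x\in H:x_i\in U_i\}$ with each $U_i$ an open set containing $e$. If $y\in G$ and $y_i\in p(U_i)$ for all $i$, choose $x_i\in U_i$ with $p(x_i)=y_i$, and $x_i=e$ whenever $y_i=0$. Then $x\in U$ and $\pi(x)=y$. So $\pi(U)$ is the box with sides $p(U_i)$, which is open. The same choice shows that $\pi$ is onto.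

*Connected.* For finite $F\subset\kappa$, the subgroup of elements supported in $F$ is a copy of $C^F$, hence connected. These subgroups all contain $e$ and cover $H$.

*Strongly $\sigma$-discrete.* Finite unions of closed discrete sets are closed discrete, so we may assume in this proof that $D_0\subset D_1\subset\cdots$ and $e\in D_0$. Let $E_k=\{x\in H:x_i\in D_k\text{ for all }i\}$. Supports are finite, so $H=\bigcup_kE_k$. Given $z\in H$, choose for each $i$ an open $U_i\ni z_i$ with $U_i\cap D_k\subset\{z_i\}$; the box with sides $U_i$ meets $E_k$ in at most $\{z\}$. So $E_k$ is closed discrete.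

*Submetrizable.* The metric $\sup_ir(x_i,y_i)$ is continuous on $H$, since its $\varepsilon$-ball about $x$ contains the box with sides $\{c:r(x_i,c)<\varepsilon/2\}$. In particular $H$ is Hausdorff. $\square$

What changes for a general connected $G$? It has no coordinates, and its topology is usually not as fine as a box topology.

## 2. Openness under a coarser topology, and three theorems

Keep the group $\bigoplus_\kappa\mathbb R$ but give it the product topology. The same plan now fails, and we can see where.

Suppose first that we keep the box topology on $H=\bigoplus_\kappa C$, with $\kappa$ infinite. Then $\pi$ is still continuous, but the open set $\{x:|p(x_i)|<1\text{ for all }i\}$ has image $\{y:|y_i|<1\text{ for all }i\}$, which is not a neighborhood of $0$ in the product topology, because such a neighborhood restricts only finitely many coordinates. So $\pi$ is not open.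

Suppose next that we put the product topology on $H$, with $\kappa$ uncountable. In a strongly $\sigma$-discrete space $\bigcup_kF_k$ (with $F_k$ closed discrete) every point $z$ is a $G_\delta$, being the intersection of the open sets $X\setminus(F_k\setminus\{z\})$. But a countable intersection of neighborhoods of $e$ in the product topology restricts only countably many coordinates, so it contains more than $e$. So $H$ is not strongly $\sigma$-discrete. By the same computation and translation, no point of $\bigoplus_\kappa\mathbb R$ with the product topology is a $G_\delta$ when $\kappa$ is uncountable.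

Thus $H$ wants a fine topology for the sake of discreteness, while openness ties the topology of $H$ to that of $G$.

One might instead start from the large group $H$ of Fact 1 and look for a small subgroup $H'$ mapping onto $G$. Subgroups of strongly $\sigma$-discrete submetrizable groups inherit both properties, but openness does not restrict. For instance, let $\varphi:\mathbb R\to\mathbb R$ be additive and discontinuous. The projection $\mathbb R^2\to\mathbb R$ to the first coordinate is open, and it maps the graph of $\varphi$ bijectively onto $\mathbb R$. If the restriction to the graph were open, its inverse $t\mapsto(t,\varphi(t))$ would be continuous, and so would $\varphi$. Nor does connectedness pass to subgroups.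

The way out is to secure openness first. We construct a quotient map $Y\to G$ from a suitable *space* $Y$, and then a free group on $Y$ with the finest possible group topology. Openness will be automatic, and the work goes into proving that so fine a topology is Hausdorff and strongly $\sigma$-discrete. The results are the following. The answer to the problem is yes.

**Theorem A.** Let $G$ be a connected topological group. There are a connected, submetrizable, strongly $\sigma$-discrete topological group $H$ with $|H|=|G|$ and a continuous open homomorphism of $H$ onto $G$. The group $H$ even has a continuous bi-invariant metric.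

**Theorem B.** Let $G$ be an arbitrary topological group. There are a strongly $\sigma$-discrete topological group $H$ with a continuous bi-invariant metric (so $H$ is submetrizable), with $|H|\le\max(|G|,\mathfrak c)$, and a continuous open homomorphism $\pi$ of $H$ onto $G$ whose kernel is connected. Hence the clopen subsets of $H$ are exactly the preimages of the clopen subsets of $G$, and the components of $H$ are exactly the preimages of the components of $G$; in particular $H$ is connected if and only if $G$ is. The cardinality bound is sharp, in the following sense: if $G\cong H/N$ with $N$ a connected closed normal subgroup of a topological group $H$, then either $N$ is trivial and $H\cong G$, or $|H|\ge\max(|G|,\mathfrak c)$.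

**Theorem C.** Let $G$ be a nontrivial topological group and $\kappa$ a cardinal. Then $G$ is a quotient of a connected strongly $\sigma$-discrete topological group of cardinality $\kappa$ if and only if $G$ is connected and $\kappa\ge|G|$. The same holds with "submetrizable" added.

**Addendum.** If $G$ is abelian, then $H$ can be taken abelian in Theorems A, B and C.

We need one more textbook fact. A nontrivial connected Tychonoff space has at least $\mathfrak c$ points: it has a nonconstant continuous real function, whose image is a nondegenerate interval.

From now on $C$ is used only as a space. Fix $a\neq b$ in $C$ and put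
$$\theta(c)=\frac{r(a,c)}{r(a,c)+r(b,c)}.\tag{1}$$
The denominator never vanishes, so $\theta:C\to[0,1]$ is continuous; moreover $\theta^{-1}(0)=\{a\}$ and $\theta^{-1}(1)=\{b\}$. Think of $C$ as a strange arc from $a$ to $b$.

## 3. Quotient maps with connected fibers: hairs with converging tips

**Proposition 1.** Every Tychonoff space $X$ is the image, under a quotient map $f$ with connected fibers, of a Tychonoff, submetrizable, strongly $\sigma$-discrete space $Y$ with $|Y|\le\max(|X|,\mathfrak c)$.

The points of $X$ will form a closed discrete subset of $Y$, so the topology of $X$ has to be remembered by something else. We attach hairs, that is, copies of $C$. A hair rooted at $u$ (its point $a$ is glued to $u$) is mapped by $f$ entirely to $u$, so fibers are connected. To record that $u$ is near $x$, we want the *tip* $b$ of some hair rooted at $u$ to be near $x$ in $Y$. We cannot glue the tip to $x$, because $f$ would then have to send $x$ to $u$. Instead the tips of hairs rooted at $v$ and aimed at $x$ shall converge to $x$ as $v\to x$.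

One hair for each pair $(x,u)$ is not enough. Suppose a neighborhood of $x$ has to contain the tips of the hairs $(x,v)$ for all $v\in U\setminus\{x\}$, with $U$ some neighborhood of $x$ in $X$, and suppose the resulting space is $\bigcup_kF_k$ with $F_k$ closed discrete. The complement of $F_k\setminus\{x\}$ is an open set containing $x$, so there is a neighborhood $U_k$ of $x$ in $X$ such that no tip of a hair $(x,v)$ with $v\in U_k\setminus\{x\}$ lies in $F_k$. A point $v\ne x$ of $\bigcap_kU_k$ would give a tip in no $F_k$. So $\{x\}=\bigcap_kU_k$, and this construction can work only if every point of $X$ is a $G_\delta$, which fails for the groups of Section 2. The cure is to give each pair countably many hairs, numbered by a *level* $n$, and to ask for convergence only when also $n\to\infty$.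

*Proof of Proposition 1.*

**Step 1: the space.** Here we define $Y$ and record how to check continuity on it. Let
$$I=\{(x,u,n):x,u\in X,\ x\ne u,\ n\in\omega\},\qquad Y=X\sqcup I\times(C\setminus\{a\}).$$
For $i=(x,u,n)\in I$ (target $x$, root $u$, level $n$) define $q_i:C\to Y$ by $q_i(a)=u$ and $q_i(c)=(i,c)$ for $c\ne a$. Call $O\subset Y$ open if

* (i) $O_i:=q_i^{-1}(O)$ is open in $C$ for all $i\in I$;
* (ii) for each $x\in O\cap X$ there are a neighborhood $U$ of $x$ in $X$ and $m\in\omega$ with $((x,v,n),b)\in O$ for all $v\in U\setminus\{x\}$ and all $n\ge m$.

Unions clearly preserve (i) and (ii). For the intersection of two open sets, intersect the two $U$'s and take the larger $m$. So this is a topology, and every $q_i$ is continuous. We shall use this criterion.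

(2) A map $g$ from $Y$ to a metric space is continuous if every $g\circ q_i$ is continuous and for each $x\in X$ and $\varepsilon>0$ there are a neighborhood $U$ of $x$ in $X$ and $m\in\omega$ such that $g((x,v,n),b)$ is $\varepsilon$-close to $g(x)$ for all $v\in U\setminus\{x\}$, $n\ge m$.

Indeed, let $W$ be open in the metric space. Then $g^{-1}(W)$ satisfies (i), and for $x\in g^{-1}(W)\cap X$ we get (ii) by taking $\varepsilon$ such that the $\varepsilon$-ball about $g(x)$ lies in $W$.

Two examples. If $X=\{0,1\}$ is discrete, then (ii) is empty (take $U=\{x\}$), and $Y$ is the disjoint sum of two pieces, each a point with countably many hairs. If $X=\{0\}\cup\{1/l:l\ge1\}\subset\mathbb R$, then (ii) is empty at each $1/l$, while every neighborhood of $0$ must contain the tips of the hairs $(0,1/l,n)$ for all large $l$ and all large $n$; these hairs are rooted at $1/l$.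

**Step 2: the map.** We show that $f$ is a quotient map with connected fibers. Put $f(x)=x$ for $x\in X$ and $f((x,u,n),c)=u$. Let $V\subset X$ be open. For $i=(x,u,n)$ the set $(f^{-1}(V))_i$ is $C$ if $u\in V$ and $\emptyset$ otherwise, so (i) holds. For $x\in V$, (ii) holds with $U=V$ and $m=0$, since $f((x,v,n),b)=v$. So $f$ is continuous. Conversely, let $f^{-1}(A)$ be open and $x\in A$. Take $U,m$ from (ii). For $v\in U\setminus\{x\}$ we have $((x,v,m),b)\in f^{-1}(A)$, that is, $v\in A$. So $U\subset A$, and $A$ is open. Thus $f$ is a quotient map. The fiber over $u$ is $\{u\}\cup\bigcup\{q_i(C):i=(x,u,n)\in I\}$, a union of connected sets containing $u$, so it is connected.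

**Step 3: strong $\sigma$-discreteness.** We cover $Y$ by countably many sets all of whose subsets are closed. First, let $A\subset X$. Then $(Y\setminus A)_i$ is $C$ or $C\setminus\{a\}$, and (ii) holds for $Y\setminus A$ with $U=X$, $m=0$ because $A$ contains no tips. So $A$ is closed in $Y$. Next, for $k,n\in\omega$ let
$$E_{k,n}=\{((x,u,n),c)\in Y:c\in D_k\setminus\{a\}\},$$
and let $A\subset E_{k,n}$. Then $(Y\setminus A)_i$ is $C$ minus a subset of $D_k$, which is open; and (ii) holds with $U=X$ and $m=n+1$, since $A$ contains only points of level $n$. So $A$ is closed. A set all of whose subsets are closed is closed discrete; hence $X$ and all $E_{k,n}$ are closed discrete, and they cover $Y$.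

**Step 4: a continuous metric.** One pseudometric will separate points on hairs and another will separate points of $X$. For $i=(x,u,n)$ let $C_i$ be a copy of $C$ with the metric $r/(n+1)$. Form the metric wedge of all $C_i$ by identifying all points $a$; the distance between points of different copies is the sum of their distances to the wedge point. Map $X$ to the wedge point and $q_i(c)$ to the point $c$ of $C_i$. This is well defined, it is continuous along each $q_i$, and the tip $((x,v,n),b)$ goes to a point at distance $r(a,b)/(n+1)$ from the image of $x$, which is small for large $n$. By (2) the map is continuous, and it gives a continuous pseudometric $d_1$ on $Y$ that separates each point of $Y\setminus X$ from all other points.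

Now map $Y$ to $\ell_1(X)$ by $x\mapsto e_x$ and, for $i=(x,u,n)$, $q_i(c)\mapsto(1-\theta(c))e_u+\theta(c)e_x$. At $c=a$ this gives $e_u$, so the map is well defined. It is continuous along each $q_i$, and the tip $((x,v,n),b)$ goes to $e_x$ exactly. By (2) it is continuous, and it gives a continuous pseudometric $d_2$ that separates the points of $X$. So $d_1+d_2$ is a continuous metric and $Y$ is Hausdorff.

**Step 5: complete regularity.** Let $y\in O$ with $O$ open. We need a continuous $g:Y\to[0,1]$ with $g(y)=1$ and $g=0$ off $O$. There are three kinds of points.

*Case 1: $y=(j,c_0)$ with $c_0\ne a,b$.* Take a continuous $k:C\to[0,1]$ with $k(c_0)=1$ and $k=0$ off $O_j\setminus\{a,b\}$. Let $g\circ q_j=k$ and $g=0$ off $q_j(C)$. Since $k(a)=0$, this is consistent, $g=0$ on $X$, and $g\circ q_i=0$ for $i\ne j$. All tips have value $0$, so (2) applies.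

*Case 2: $y=(j,b)$ with $j=(x,u,n)$.* Take $k$ with $k(b)=1$ and $k=0$ off $O_j\setminus\{a\}$, and define $g$ as in Case 1. Now exactly one tip, of target $x$ and level $n$, has a nonzero value. The condition in (2) at $x$ holds with $m=n+1$, and at other points of $X$ it is trivial.

*Case 3: $y=x\in X$.* Take $U,m$ from (ii) for $O$ and $x$; we may take $U$ open. Take a continuous $s:X\to[0,1]$ with $s(x)=1$ and $s=0$ off $U$. Prescribe $g(x)=1$, $g=0$ on $X\setminus\{x\}$, $g((x,v,n),b)=s(v)$ for $n\ge m$, and $g=0$ at all other tips. The neighborhood condition of (2) holds at $x$, since $s(v)\to1$ as $v\to x$; it holds at $x'\ne x$, since all tips with target $x'$ have value $0=g(x')$. It remains to define, for each $i$, a continuous $k_i=g\circ q_i:C\to[0,1]$ with the prescribed values at $a$ and $b$ and vanishing off $O_i$.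

* If $i=(x,v,n)$, then $k_i(a)=g(v)=0$, and $k_i(b)$ is $s(v)$ or $0$. If $k_i(b)>0$, then $v\in U\setminus\{x\}$ and $n\ge m$, so $b\in O_i$; let $k_i=s(v)k'$ with $k'(b)=1$ and $k'=0$ off $O_i\setminus\{a\}$. If $k_i(b)=0$, let $k_i=0$.
* If $i=(x',x,n)$, then $k_i(a)=g(x)=1$ and $k_i(b)=0$, because the target $x'$ is not $x$. Here $a\in O_i$ since $x\in O$. Take $k_i$ with $k_i(a)=1$ and $k_i=0$ off $O_i\setminus\{b\}$.
* For all other $i$ both values are $0$; let $k_i=0$.

By (2), $g$ is continuous, and it vanishes off $O$.

**Step 6: cardinality.** We have $|Y|\le|X|+|X|^2\cdot\omega\cdot\mathfrak c\le\max(|X|,\mathfrak c)$ if $|X|\ge2$, and $Y=X$ if $|X|\le1$. $\square$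

## 4. The finest group topology and automatic openness

In this section group topologies need not be Hausdorff. A supremum of group topologies on a group $L$ is a group topology, because $(g,h)\mapsto gh^{-1}$ is continuous into each of them. Given maps $u_s:T_s\to L$ from topological spaces, consider all group topologies making every $u_s$ continuous (the indiscrete one is such). In their supremum $\mathcal T$ every $u_s$ is still continuous, since preimages of subbasic open sets are open. So $\mathcal T$ is the *finest* group topology making all $u_s$ continuous.

**Definition.** A *seminorm* on a group is a function $N\ge0$ with $N(e)=0$, $N(g^{-1})=N(g)$ and $N(gh)\le N(g)+N(h)$. It is *invariant* if $N(hgh^{-1})=N(g)$.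

On $\mathbb R$, for instance, $|x|$ and $\min(|x|,1)$ are invariant seminorms. For an invariant seminorm $N$ the sets $\{N<\varepsilon\}$ form a neighborhood base at $e$ of a group topology: they are symmetric and conjugation invariant, and $\{N<\varepsilon/2\}^2\subset\{N<\varepsilon\}$. In it, $u:T\to L$ is continuous if and only if $N(u(t)^{-1}u(t'))\to0$ as $t'\to t$, for every $t$. Also $|N(g)-N(h)|\le N(g^{-1}h)$, so $N$ is continuous for the topology that it generates.

If an invariant seminorm $N$ is continuous on a topological group $H$, then $(g,h)\mapsto N(g^{-1}h)$ is continuous and invariant under left and right translations, and the sets $\{g:N(g^{-1}z)<\delta\}$ are neighborhoods of $z$. If moreover $N(g)>0$ for all $g\ne e$, this is a continuous bi-invariant metric, and $H$ is Hausdorff, hence Tychonoff.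

**Lemma 2.** Let $L$ be a group, $u_s:T_s\to L$ ($s\in\Sigma$) maps from topological spaces, and $\mathcal T$ the finest group topology on $L$ making all $u_s$ continuous.

* (a) If an invariant seminorm $N$ on $L$ generates a topology making all $u_s$ continuous, then $N$ is $\mathcal T$-continuous.
* (b) If $\pi:L\to G$ is a homomorphism onto a topological group, all $\pi u_s$ are continuous, and one of them is a quotient map onto $G$, then $\pi:(L,\mathcal T)\to G$ is continuous and open.

*Proof.* (a) The topology generated by $N$ is coarser than $\mathcal T$, and $N$ is continuous for it.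

(b) The family $\{\pi^{-1}(U):U\text{ open in }G\}$ is a group topology on $L$ making all $u_s$ continuous, so it is coarser than $\mathcal T$; that is, $\pi$ is continuous. Let $O\in\mathcal T$. Then $\pi^{-1}(\pi(O))=O\ker\pi$ is a union of translates of $O$, so it is in $\mathcal T$. With $\pi u_s$ the quotient map, $(\pi u_s)^{-1}(\pi(O))=u_s^{-1}(O\ker\pi)$ is open in $T_s$, so $\pi(O)$ is open in $G$. $\square$

Part (b) settles openness. Part (a) is the only tool we shall have for showing that $\mathcal T$ is rich in open sets, so we need many invariant seminorms on free groups.

## 5. Graev seminorms from noncrossing matchings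

Let $(P,\ast)$ be a pointed topological space and $F(P)$ the free group on $P\setminus\{\ast\}$, with $\ast$ identified with $e$. Let $\tilde P=P\cup P^{-1}$ with $\ast^{-1}=\ast$. For a continuous pseudometric $\sigma$ on $P$ define $d=d_\sigma$ on $\tilde P$ by
$$d(x,y)=d(x^{-1},y^{-1})=\sigma(x,y),\qquad d(x,y^{-1})=d(y^{-1},x)=\sigma(x,\ast)+\sigma(y,\ast)\qquad(x,y\in P).$$
This is the pseudometric of the wedge of two copies of $P$ joined at $\ast$, and inversion is an isometry of it. If $\sigma$ is a metric, so is $d_\sigma$.

A *partial matching* of $\{1,\dots,n\}$ is a set $M$ of pairwise disjoint two-element subsets (pairs). Two disjoint pairs $\{i,j\}$ and $\{r<s\}$ are *noncrossing* if $i\in(r,s)\Leftrightarrow j\in(r,s)$; this relation is symmetric. A matching is noncrossing if any two of its pairs are. For a word $W=w_1\cdots w_n$ over $\tilde P$ let $c_\sigma(W)$ be the minimum, over all noncrossing partial matchings $M$ of $\{1,\dots,n\}$, of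
$$\sum_{\{i<j\}\in M}d(w_i^{-1},w_j)+\sum_{i\text{ unmatched}}d(w_i,\ast).\tag{3}$$
The cost of a pair of letters $p,q$ is $d(p,q^{-1})=d(p^{-1},q)$ regardless of order.

Three words by hand, for $x,y\in P$. For $xy^{-1}$, matching costs $\sigma(x,y)$ and not matching costs $\sigma(x,\ast)+\sigma(y,\ast)$, which is at least as large; so $c_\sigma=\sigma(x,y)$. For $xy$ both options cost $\sigma(x,\ast)+\sigma(y,\ast)$. For the commutator $xyx^{-1}y^{-1}$, the matching $\{1,3\}$ costs $2\sigma(y,\ast)$, the matching $\{2,4\}$ costs $2\sigma(x,\ast)$, and $\{1,4\},\{2,3\}$ costs $2\sigma(x,y)$. The matchings $\emptyset$, $\{1,2\}$, $\{3,4\}$ and $\{1,2\},\{3,4\}$ all cost $2\sigma(x,\ast)+2\sigma(y,\ast)$, and $\{2,3\}$ alone or $\{1,4\}$ alone costs $\sigma(x,y)+\sigma(x,\ast)+\sigma(y,\ast)\ge2\sigma(x,y)$. So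
$$c_\sigma(xyx^{-1}y^{-1})=2\min\{\sigma(x,\ast),\sigma(y,\ast),\sigma(x,y)\}.$$
The crossing matching $\{1,3\},\{2,4\}$ would cost $0$; excluding it is what keeps commutators away from $e$.

**Lemma 3.** The number $c_\sigma(W)$ is unchanged by inserting or deleting a letter $\ast$ or a subword $ww^{-1}$ with $w\in\tilde P$.

*Proof.* *Insertion does not increase $c_\sigma$.* Keep the old matching. Leave a new $\ast$ unmatched, at cost $0$; match a new $w$ with the new $w^{-1}$, at cost $d(w^{-1},w^{-1})=0$. The new pair occupies adjacent positions, so it crosses nothing.

*Deletion does not increase $c_\sigma$.* Take an optimal matching of the longer word; we produce a matching of the shorter word that is no dearer.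

* Deleting $\ast$: if it was unmatched, nothing changes. If it was matched with $p$, leave $p$ unmatched; the cost $d(p,\ast)$ is the same.
* Deleting $ww^{-1}$ when these two letters are matched to each other or are both unmatched: just delete them.
* Exactly one of them is matched. If $w$ is matched with $p$, leave $p$ unmatched: $d(p,\ast)\le d(p,w^{-1})+d(w^{-1},\ast)$, and the right side is the old cost of these letters. If $w^{-1}$ is matched with $p$, use $d(p,\ast)\le d(p,w)+d(w,\ast)$.
* $w$ is matched with $p$, and $w^{-1}$ with $q$: match $p$ with $q$. The new cost satisfies $d(p,q^{-1})\le d(p,w^{-1})+d(w^{-1},q^{-1})=d(p,w^{-1})+d(q,w)$, the old cost. The new pair crosses no other pair $\{r<s\}$: reading letters as positions, $p\in(r,s)\Leftrightarrow w\in(r,s)\Leftrightarrow w^{-1}\in(r,s)\Leftrightarrow q\in(r,s)$, where the outer equivalences hold because the old matching was noncrossing and the middle one because $w,w^{-1}$ occupy adjacent positions different from $r,s$. $\square$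

Two words over $\tilde P$ represent the same element of $F(P)$ exactly when they are connected by such insertions and deletions. So $N_\sigma(g):=c_\sigma(W)$, for any word $W$ representing $g$, is well defined on $F(P)$.

**Properties of $N_\sigma$.** The function $N_\sigma$ is an invariant seminorm on $F(P)$, and
$$N_\sigma(x^{-1}y)\le\sigma(x,y)\qquad(x,y\in P).\tag{4}$$
Indeed, the empty word costs $0$. Placing matchings of two words side by side gives subadditivity. Reversing a word and inverting its letters, and reversing the matching, preserves costs because $d(w_j,w_i^{-1})=d(w_i^{-1},w_j)$ and $d(w^{-1},\ast)=d(w,\ast)$; so $N_\sigma(g^{-1})=N_\sigma(g)$. In $VWV^{-1}$, match each letter of $V$ with the corresponding letter of $V^{-1}$ (cost $0$, nested pairs) and keep a matching of $W$; this gives $N_\sigma(hgh^{-1})\le N_\sigma(g)$, and equality follows by conjugating back. Matching the two letters of $x^{-1}y$ gives (4).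

## 6. Separating reduced words

We isolate what is needed of the pointed space $P$; it need not be assumed Tychonoff.

**Definition.** The space $P$ satisfies *(P)* if there are a continuous metric $\rho$ on $P$ and a cover $P=\bigcup_{k\in\omega}D_k$ such that for all $k$ and all $z\in P$ there is a continuous $g:P\to[0,1]$ with $g(z)=1$ and $g=0$ on $D_k\setminus\{z\}$.

(The $D_k$ here are sets in $P$, not the fixed subsets of $C$.) Every Tychonoff, submetrizable, strongly $\sigma$-discrete space satisfies (P), with $D_k$ closed discrete: $D_k\setminus\{z\}$ is closed and does not contain $z$, so complete regularity provides $g$.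

How should closed discrete sets in $F(P)$ look? Words of a fixed length and exponent pattern, with letters from fixed $D_k$'s, are a natural guess. But test it at $z=e$ on the words $xy^{-1}$ with $x\ne y$ in a fixed $D_k$. There is no letter of $z$ to which (P) could be applied, and $N_\rho(xy^{-1})=\rho(x,y)$ need not be bounded below. So we also sort words by how far they are, in the metric $\rho$, from admitting a cancellation.

**Lemma 4.** Suppose $P$ satisfies (P). Then:

* (a) $N_\rho(g)>0$ for every $g\in F(P)$, $g\ne e$;
* (b) $F(P)$ is a countable union of sets $S$ such that for each $S$ and each $z\in F(P)$ there are a continuous pseudometric $\sigma$ on $P$ and $\delta\in(0,1]$ with $\{g\in S:N_\sigma(g^{-1}z)<\delta\}\subset\{z\}$.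

*Proof.* Both parts rest on this observation.

(5) If a noncrossing matching leaves no letter of a nonempty word unmatched, then some two adjacent positions are matched.

Indeed, take a pair $\{i<i'\}$ with $i'-i$ minimal. Positions strictly between would be matched among themselves, giving a shorter pair. So $i'=i+1$.

**Step 1: part (a).** Let $W=w_1\cdots w_n$ be the nonempty reduced word of $g$. We show that every noncrossing matching has positive $\rho$-cost; there are finitely many, so the minimum is positive. An unmatched letter $x^{\pm1}$ costs $\rho(x,\ast)>0$, since $x\neq\ast$. If no letter is unmatched, then by (5) some adjacent pair is matched, at cost $d_\rho(w_i^{-1},w_{i+1})$. This is positive because $w_{i+1}\ne w_i^{-1}$ and $d_\rho$ is a metric on $\tilde P$.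

**Step 2: the sets $S$.** For $n\in\omega$, $\varepsilon\in\{\pm1\}^n$, $k\in\omega^n$ and $m\ge1$, let $S$ be the set of all reduced words $x_1^{\varepsilon_1}\cdots x_n^{\varepsilon_n}$ with $x_i\in D_{k_i}\setminus\{\ast\}$, with $\rho(x_i,\ast)\ge1/m$ for all $i$, and with $\rho(x_i,x_{i+1})\ge1/m$ whenever $\varepsilon_i=-\varepsilon_{i+1}$. There are countably many such $S$. They cover $F(P)$: a reduced word has $x_i\ne\ast$, and $x_i\ne x_{i+1}$ whenever $\varepsilon_i=-\varepsilon_{i+1}$, so some $m$ works.

**Step 3: the choice of $\sigma$ and $\delta$.** We want $\sigma$ to separate the letters of $z$ from all other relevant letters. Fix $S$ and a reduced word $z=z_1^{\eta_1}\cdots z_s^{\eta_s}$. For $1\le i\le n$ and $1\le l\le s$ let $g_{i,l}$ be the function given by (P) for $D_{k_i}$ and $z_l$, and put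
$$\sigma(x,y)=\rho(x,y)+\sum_{i,l}|g_{i,l}(x)-g_{i,l}(y)|.$$
This is a continuous pseudometric, $\sigma\ge\rho$, and
$$\sigma(z_l,x)\ge1\quad\text{for }x\in D_{k_i}\setminus\{z_l\}.\tag{6}$$
Choose $\delta\in(0,1]$ below $1/m$, below all $\rho(z_l,\ast)$, and below all $\rho(z_l,z_{l+1})$ with $\eta_l=-\eta_{l+1}$. These are finitely many positive numbers.

**Step 4: the estimate.** We show that $N_\sigma(g^{-1}z)\ge\delta$ for $g\in S$, $g\ne z$. Write $g=x_1^{\varepsilon_1}\cdots x_n^{\varepsilon_n}$ as in Step 2 and delete the longest common prefix $p$, of length $j$ say, of the two reduced words: $g=pg'$ and $z=pz'$. Then $g^{-1}z=g'^{-1}z'$. Let $W$ be the word $g'^{-1}$ followed by the word $z'$; it is nonempty since $g\ne z$ (and it is reduced). Consider a noncrossing matching of $W$. All terms of its cost are nonnegative, so it suffices to find one term that is at least $\delta$.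

An unmatched letter costs at least $\delta$: for $x_i^{\pm1}$ because $\rho(x_i,\ast)\ge1/m$, for $z_l^{\pm1}$ because $\rho(z_l,\ast)\geq\delta$. If no letter is unmatched, (5) gives adjacent letters $u^\alpha,v^\beta$ of $W$ that are matched. If $\alpha=\beta$, their cost is $\sigma(u,\ast)+\sigma(v,\ast)\ge\delta$. If $\alpha=-\beta$, their cost is $\sigma(u,v)$, and there are three possibilities.

* Both letters come from $g'^{-1}$. Then $u,v$ are neighboring letters of $g$ with opposite exponents, so $\sigma(u,v)\ge\rho(u,v)\ge1/m\ge\delta$.
* Both letters come from $z'$. Then they are neighboring letters of $z$ with opposite exponents, so $\sigma(u,v)\ge\rho(u,v)\ge\delta$.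
* The letters meet at the junction: $u^\alpha=x_{j+1}^{-\varepsilon_{j+1}}$ and $v^\beta=z_{j+1}^{\eta_{j+1}}$. Now $\alpha=-\beta$ says $\varepsilon_{j+1}=\eta_{j+1}$. Since $p$ was the longest common prefix, $x_{j+1}\ne z_{j+1}$, and $x_{j+1}\in D_{k_{j+1}}$, so $\sigma(u,v)\ge1\ge\delta$ by (6).

Hence $N_\sigma(g^{-1}z)\ge\delta$. $\square$

## 7. Free groups over connected $Y$: proof of Theorem A

If $G$ is trivial, take $H=G$. Otherwise $G$ is a nontrivial connected space, so $|G|\ge\mathfrak c$. Take $f:Y\to G$ from Proposition 1 with $X=G$; then $|Y|\le\max(|G|,\mathfrak c)=|G|$.

**Step 1: $Y$ is connected.** Connected fibers transfer connectedness from $G$ to $Y$. Let $O\subset Y$ be clopen. Each fiber is connected, so it lies in $O$ or misses $O$; thus $O=f^{-1}(f(O))$ and $Y\setminus O=f^{-1}(f(Y\setminus O))$. Since $f$ is a quotient map, $f(O)$ and $f(Y\setminus O)=G\setminus f(O)$ are open. So $f(O)\in\{\emptyset,G\}$, that is, $O\in\{\emptyset,Y\}$.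

**Step 2: the group $H$, and its quotient $G$.** Choose a base point $\ast\in f^{-1}(e)$ and let $H=F(Y)$ with the finest group topology making the canonical map $j:Y\to F(Y)$ (with $j(\ast)=e$) continuous. Let $\pi:H\to G$ be the homomorphism extending $f$; this is consistent because $f(\ast)=e$. Then $\pi j=f$ is a quotient map, so $\pi$ is onto, continuous and open by Lemma 2(b).

**Step 3: a continuous bi-invariant metric.** By (4), for every continuous pseudometric $\sigma$ on $Y$ the seminorm $N_\sigma$ generates a topology making $j$ continuous, so $N_\sigma$ is continuous on $H$ by Lemma 2(a). The space $Y$ satisfies (P), with a continuous metric $\rho$. By Lemma 4(a), $N_\rho(g^{-1}h)$ is a continuous bi-invariant metric on $H$. So $H$ is submetrizable and Hausdorff, hence Tychonoff.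

**Step 4: strong $\sigma$-discreteness.** Let $S$ be one of the countably many sets of Lemma 4(b). Each $z\in H$ has the neighborhood $\{g:N_\sigma(g^{-1}z)<\delta\}$, with $\sigma,\delta$ from Lemma 4(b), which meets $S$ in at most $\{z\}$. So $S$ is closed discrete, and these $S$ cover $H$.

**Step 5: connectedness.** The set $T=j(Y)\cup j(Y)^{-1}$ is the union of two connected sets containing $e$, so it is connected. The powers $T^n$ are images of connected spaces under multiplication, they increase because $e\in T$, and $H=\bigcup_nT^n$.

**Step 6: cardinality.** Since $\pi$ is onto, $|G|\le|H|\le\max(|Y|,\omega)\le|G|$. This proves Theorem A. $\blacksquare$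

## 8. Filling the kernel: proof of Theorem B

Take $f:Y\to G$ from Proposition 1 with $X=G$, where $G$ is now arbitrary, and a base point $\ast\in f^{-1}(e)$. Let $\hat f:F(Y)\to G$ be the induced homomorphism, $K=\ker\hat f$ (as an abstract group) and $K^\circ=K\setminus\{e\}$.

The group of Section 7 does not suffice, because its kernel may be disconnected. Let $G=\mathbb Z/2$, discrete. Then $Y$ is the sum of the two clopen fibers of $f$, and the function that is $0$ on $f^{-1}(0)$ and $1$ on $f^{-1}(1)$ extends to a homomorphism $F(Y)\to\mathbb Z$. For the finest group topology on $F(Y)$ making $j$ continuous it is continuous into discrete $\mathbb Z$ (pull back the discrete topology of $\mathbb Z$). If $y\in f^{-1}(1)$, then $y^2\in K$ goes to $2$ while $e$ goes to $0$. So $K$ is disconnected.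

The natural remedy is to join every $w\in K^\circ$ to $e$ by a copy of $C$, freely.

**Step 1: the group $H$.** Let $L$ be the free group on
$$B=(Y\setminus\{\ast\})\sqcup\big((C\setminus\{a,b\})\times K^\circ\big).$$
So $F(Y)\le L$. Let $j:Y\to L$ be the canonical map, $j(\ast)=e$, and for $w\in K^\circ$ let
$$q_w:C\to L,\qquad q_w(a)=e,\quad q_w(b)=w,\quad q_w(c)=(c,w)\ \ (c\ne a,b).$$
Let $H$ be $L$ with the finest group topology making $j$ and all $q_w$ continuous. Since $|Y|\le\max(|G|,\mathfrak c)$ and $|K^\circ|\le|F(Y)|\le\max(|Y|,\omega)$, we get $|H|\le\max(|G|,\mathfrak c)$.

**Step 2: the quotient map, and its kernel is connected.** Let $\pi:L\to G$ extend $f$ on $Y$ and send all $(c,w)$ to $e$. Then $\pi j=f$ is a quotient map, and $\pi q_w$ is constantly $e$, since $\pi(w)=\hat f(w)=e$. By Lemma 2(b), $\pi$ is continuous, open and onto.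

Let $R$ be the normal closure of $\bigcup_wq_w(C)$ in $L$. Then $R\subset\ker\pi$. Conversely, let $h\in\ker\pi$. All generators $(c,w)$ lie in $R$, so deleting them from a word for $h$ gives $h'\in F(Y)$ with $h'\in hR$. Then $\hat f(h')=\pi(h)=e$, so $h'\in K$; and $K\subset R$ because $w=q_w(b)$ for $w\in K^\circ$. So $h\in R$, and $R=\ker\pi$. Hence $\ker\pi$ is the union of all finite products of sets $h\,q_w(C)^{\pm1}h^{-1}$ (the empty product being $\{e\}$). These sets are connected in $H$ and contain $q_w(a)=e$, so their finite products are connected and contain $e$, and so $\ker\pi$ is connected.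

It remains to show that $H$ has a continuous bi-invariant metric and is strongly $\sigma$-discrete.

**Step 3: the auxiliary space $P$.** We need a pointed space whose free group is $L$ and to which Section 6 applies. Let $P=B\cup\{\ast\}$. For $w\in K^\circ$ let $\bar q_w:C\to P$ be given by $\bar q_w(a)=\bar q_w(b)=\ast$ and $\bar q_w(c)=(c,w)$ otherwise. Call a set open in $P$ if its trace on $Y$ and all its $\bar q_w$-preimages are open. So $P$ is $Y$ with loops $C/\{a,b\}$ attached at $\ast$, and a map on $P$ is continuous if and only if its restriction to $Y$ and its compositions with all $\bar q_w$ are continuous. We check (P).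

*Metric.* On $Y$ take a continuous metric. Write $r(c,\{a,b\})=\min\{r(c,a),r(c,b)\}$. On $\bar q_w(C)$ take
$$r'(c,c')=\min\{r(c,c'),\ r(c,\{a,b\})+r(c',\{a,b\})\}.$$
The triangle inequality $r'(c,c'')\le r'(c,c')+r'(c',c'')$ holds: if both terms on the right are given by $r$, it is the one for $r$; if exactly one is, use for example $r(c,c')+r(c',\{a,b\})+r(c'',\{a,b\})\ge r(c,\{a,b\})+r(c'',\{a,b\})$; if neither is, it is clear. Also $r'(c,c')=0$ only if $c=c'$ or both $c,c'\in\{a,b\}$. So $r'$ is a metric on $C/\{a,b\}$. Across different pieces, add the distances to $\ast$. The result is a metric $\rho$ on $P$, and it is continuous: the identity map from $P$ to $(P,\rho)$ is continuous on $Y$, and along $\bar q_w$ because $r'\le r$.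

*Cover.* Take closed discrete sets $D^Y_k$ ($k\in\omega$) covering $Y$, together with the sets $D'_k=(D_k\setminus\{a,b\})\times K^\circ$, where the $D_k$ are the fixed closed discrete subsets of $C$. Together they cover $P$.

*Functions.* Each function below is defined consistently at $\ast$, so it is continuous on $P$.

* $z=(c_0,w_0)$: take a continuous function $C\to[0,1]$ equal to $1$ at $c_0$ and $0$ on the closed set $(D_k\setminus\{c_0\})\cup\{a,b\}$; use it on $\bar q_{w_0}(C)$ and extend by $0$. This serves $D^Y_k$ and $D'_k$.
* $z\in Y\setminus\{\ast\}$: take a continuous function $Y\to[0,1]$ equal to $1$ at $z$ and $0$ on $(D^Y_k\setminus\{z\})\cup\{\ast\}$, extended by $0$. This serves $D^Y_k$ and $D'_k$.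
* $z=\ast$ and the set is $D^Y_k$: take a continuous function $Y\to[0,1]$ equal to $1$ at $\ast$ and $0$ on $D^Y_k\setminus\{\ast\}$, extended by the constant $1$.
* $z=\ast$ and the set is $D'_k$: take $1$ on $Y$ and, on each piece, a continuous function $C\to[0,1]$ equal to $1$ at $a$ and $b$ and $0$ on the closed set $D_k\setminus\{a,b\}$ (the maximum of one function for $a$ and one for $b$).

So $P$ satisfies (P). Algebraically $F(P)$ is the free group on $B$; let $\tau:L\to F(P)$ be the isomorphism that is the identity on $B$. It is the identity on $F(Y)$.

**Step 4: why $N_\sigma\circ\tau$ is not enough.** By Lemma 2(a) we need seminorms on $L$ for which every $q_w$ is continuous. As $c\to b$ in $C$, $\bar q_w(c)\to\ast$ in $P$, so $N_\rho(\tau(q_w(c)))\to0$; but $q_w(b)=w$, and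
$$N_\rho(\tau(q_w(c)^{-1}w))\ge N_\rho(w)-N_\rho(\tau(q_w(c)))\to N_\rho(w)>0.$$
So $N_\rho\circ\tau$ makes $q_w$ discontinuous at $b$. If we replace $\tau$ by the homomorphism that is the identity on $F(Y)$ and sends every $(c,w)$ to $(c,w)w$, then $b$ is cured but $q_w$ becomes discontinuous at $a$, by the same computation. The jump can be moved, by switching from one rule to the other at the level $\theta(c)=t$, but it cannot be removed for a single $t$. It can be averaged away over $t$.

**Step 5: the averaged seminorms.** For $t\in[0,1)$ let $\Psi_t:L\to F(P)$ be the homomorphism with $\Psi_t(y)=y$ for $y\in Y$ and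
$$\Psi_t(c,w)=\begin{cases}(c,w)\,w,&t<\theta(c),\\(c,w),&t\ge\theta(c).\end{cases}$$
Then for all $c\in C$, endpoints included,
$$\Psi_t(q_w(c))=\bar q_w(c)\,w\ \text{ if }t<\theta(c),\qquad\Psi_t(q_w(c))=\bar q_w(c)\ \text{ if }t\ge\theta(c).\tag{7}$$
For $c\ne a,b$ this is the definition. For $c=a$ we have $\theta(a)=0\le t$ and both sides are $e$. For $c=b$ we have $t<1=\theta(b)$, and $\Psi_t(q_w(b))=\Psi_t(w)=w=\bar q_w(b)w$, because $\Psi_t$ is the identity on $F(Y)\ni w$.

For fixed $h\in L$, only finitely many letters occur in $h$, so $t\mapsto\Psi_t(h)$ is a step function with finitely many steps. For a continuous pseudometric $\sigma$ on $P$ put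
$$\nu_\sigma(h)=\int_0^1\min\{N_\sigma(\Psi_t(h)),1\}\,dt.\tag{8}$$
Each $\min\{N_\sigma\circ\Psi_t,1\}$ is an invariant seminorm on $L$, since $\Psi_t$ is a homomorphism and $\min(\alpha+\beta,1)\le\min(\alpha,1)+\min(\beta,1)$ for $\alpha,\beta\ge0$. Hence so is $\nu_\sigma$.

**Step 6: $\nu_\sigma$ is continuous on $H$.** By Lemma 2(a) we only need continuity of $j$ and $q_w$ for the topology generated by $\nu_\sigma$. For $j$: by (4), $\nu_\sigma(j(y)^{-1}j(y'))\le N_\sigma(y^{-1}y')\le\sigma(y,y')$. For $q_w$, let $c,c'\in C$ and let $t$ lie outside the half-open interval from the smaller to the larger of $\theta(c),\theta(c')$. Then by (7) the element $\Psi_t(q_w(c)^{-1}q_w(c'))$ is $\bar q_w(c)^{-1}\bar q_w(c')$ or its conjugate $w^{-1}\bar q_w(c)^{-1}\bar q_w(c')w$. By invariance and (4), its $N_\sigma$ is at most $\sigma(\bar q_w(c),\bar q_w(c'))$. For the remaining $t$ the integrand is at most $1$. So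
$$\nu_\sigma(q_w(c)^{-1}q_w(c'))\le\sigma(\bar q_w(c),\bar q_w(c'))+|\theta(c)-\theta(c')|,\tag{9}$$
which tends to $0$ as $c'\to c$.

**Step 7: recovering $\tau$ from $\Psi_t$.** To use Lemma 4 we need a set of $t$'s of positive measure on which $\Psi_t$ agrees with $\tau$. For $h\in L$ let $\mu(h)$ be the maximum of $\theta(c)$ over the letters $(c,w)^{\pm1}$ in the reduced word of $h$, and $0$ if there are none. Since $c\ne b$ for these letters, $\mu(h)<1$, and
$$\Psi_t(h)=\tau(h)\quad\text{for }\mu(h)\le t<1.\tag{10}$$

**Step 8: a continuous bi-invariant metric.** Let $h\ne e$. By (10) and Lemma 4(a), $\nu_\rho(h)\ge(1-\mu(h))\min\{N_\rho(\tau(h)),1\}>0$. So $\nu_\rho(g^{-1}h)$ is a continuous bi-invariant metric on $H$, and $H$ is Tychonoff and submetrizable.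

**Step 9: strong $\sigma$-discreteness.** For $k\ge1$ and each of the countably many $S\subset F(P)$ of Lemma 4(b) put
$$E_{k,S}=\{h\in L:\mu(h)\le1-\tfrac1k,\ \tau(h)\in S\}.$$
These countably many sets cover $H$, since always $\mu(h)<1$. Fix $E_{k,S}$ and $z\in H$. Take $\sigma,\delta$ from Lemma 4(b) for $S$ and $\tau(z)$, and let $M=\max\{1-\frac1k,\mu(z)\}<1$. For $h\in E_{k,S}$ and $t\in[M,1)$, (10) gives $\Psi_t(h^{-1}z)=\tau(h)^{-1}\tau(z)$, so
$$\nu_\sigma(h^{-1}z)\ge(1-M)\min\{N_\sigma(\tau(h)^{-1}\tau(z)),1\}.$$
If $\nu_\sigma(h^{-1}z)<(1-M)\delta$, then, as $\delta\le1$, $N_\sigma(\tau(h)^{-1}\tau(z))<\delta$. Since $\tau(h)\in S$, Lemma 4(b) gives $\tau(h)=\tau(z)$, so $h=z$. Thus the neighborhood $\{h:\nu_\sigma(h^{-1}z)<(1-M)\delta\}$ of $z$ meets $E_{k,S}$ in at most $\{z\}$, and $E_{k,S}$ is closed discrete.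

**Step 10: clopen sets and components.** Let $N=\ker\pi$. Preimages of clopen sets are clopen. Conversely, a clopen $O\subset H$ is a union of cosets of the connected group $N$, so $O=\pi^{-1}(\pi(O))$. Both $\pi(O)$ and $G\setminus\pi(O)=\pi(H\setminus O)$ are open because $\pi$ is open; so $\pi(O)$ is clopen.

Let $Q$ be a component of $G$. The restriction $\pi^{-1}(Q)\to Q$ is continuous, open and onto, hence a quotient map, and its fibers are cosets of $N$, so they are connected. By the argument of Step 1 in Section 7, $\pi^{-1}(Q)$ is connected. A connected subset of $H$ that meets $\pi^{-1}(Q)$ has a connected image meeting $Q$, so the image lies in $Q$. So $\pi^{-1}(Q)$ is a component, and these sets cover $H$, so every component has this form. In particular $H$ is connected if and only if $G$ is.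

**Step 11: sharpness.** Let $H/N\cong G$ with $N$ connected. If $N$ is nontrivial, then $|H|\ge|N|\ge\mathfrak c$ and $|H|\ge|G|$, so $|H|\ge\max(|G|,\mathfrak c)$. If $N$ is trivial, then $H\cong G$. This proves Theorem B. $\blacksquare$

## 9. Which cardinalities occur: proof of Theorem C

If $G$ is a quotient of a connected group $H$ with $|H|=\kappa$, then $G$ is a continuous image of $H$, so $G$ is connected and $\kappa\ge|G|$.

Conversely, let $G$ be nontrivial and connected and let $\kappa\ge|G|$. Then $\kappa\ge|G|\ge\mathfrak c$. The purpose of the next group is only to enlarge the cardinality. Let $R$ be the group of finitely supported elements of $\mathbb R^\kappa$ with the product topology. It is connected, since $s\mapsto sx$, $s\in[0,1]$, is a path from $0$ to $x$ in $R$; and $|R|=\kappa$ because $\kappa\ge\mathfrak c$. So $G\times R$ is a connected topological group of cardinality $\kappa$. Theorem A gives a connected, submetrizable, strongly $\sigma$-discrete $H$ with $|H|=\kappa$ and a continuous open homomorphism of $H$ onto $G\times R$. Compose it with the projection $G\times R\to G$, which is continuous, open and onto. This proves both versions of Theorem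 C. $\blacksquare$

For trivial $G$ the cardinalities that occur are $1$ and all $\kappa\ge\mathfrak c$: a nontrivial connected group has at least $\mathfrak c$ elements, and Theorem A applied to $R$ as above gives a connected strongly $\sigma$-discrete group of each cardinality $\kappa\ge\mathfrak c$.

## 10. Free abelian groups and arbitrary matchings

Let $G$ be abelian. We prove the Addendum by replacing free groups with free abelian groups. In the example of Section 5 the crossing matching made the commutator free of charge; in the abelian setting that is what we want, so we now allow arbitrary partial matchings.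

**Step 1: the seminorms.** Let $A(P)$ be the free abelian group on $P\setminus\{\ast\}$, with $\ast=e$, written multiplicatively, and let $c_\sigma(W)$ be the minimum of (3) over *all* partial matchings. It is invariant under permutations of the letters, since the cost of a pair does not depend on the order. The proof of Lemma 3 applies with all crossing checks omitted, so $c_\sigma$ is unchanged by inserting or deleting $\ast$ or $ww^{-1}$. Two words represent the same element of $A(P)$ exactly when they are connected by permutations and such insertions and deletions. So $N_\sigma$ is well defined on $A(P)$. Subadditivity, symmetry and (4) follow as before, and invariance is trivial.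

**Step 2: Lemma 4(a).** Call a word reduced if it has no letter $\ast$ and no two letters that are inverse to each other. Every element of $A(P)$ has a reduced word, unique up to order. In a nonempty reduced word, an unmatched letter $x^{\pm1}$ costs $\rho(x,\ast)>0$, and *every* matched pair costs $d_\rho(w_i^{-1},w_j)>0$, since $w_j\ne w_i^{-1}$. So $N_\rho(g)>0$ for $g\ne e$; observation (5) is not needed.

**Step 3: Lemma 4(b).** Let $S$ be the set of elements with a reduced word $x_1^{\varepsilon_1}\cdots x_n^{\varepsilon_n}$ such that $x_i\in D_{k_i}\setminus\{\ast\}$, $\rho(x_i,\ast)\ge1/m$, and $\rho(x_i,x_{i'})\ge1/m$ for *all* $i\ne i'$ with $\varepsilon_i=-\varepsilon_{i'}$. There are countably many such $S$ and they cover $A(P)$. For a reduced $z=z_1^{\eta_1}\cdots z_s^{\eta_s}$ define $\sigma$ as before, so that (6) holds, and choose $\delta\in(0,1]$ below $1/m$, below all $\rho(z_l,\ast)$, and below all $\rho(z_l,z_{l'})$ with $\eta_l=-\eta_{l'}$.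

Let $g\in S$, $g\ne z$. Fix a word for $g$ as in the definition of $S$ and cancel a maximal common sub-multiset of letters of $g$ and $z$. What remains is $g'$ from $g$ and $z'$ from $z$, not both empty, with $g^{-1}z=g'^{-1}z'$, and no letter of $g'$ equals a letter of $z'$. In the nonempty word $g'^{-1}z'$ every unmatched letter costs at least $\delta$, and so does every matched pair, as follows.

* A pair $u^\alpha,v^\alpha$ with equal exponents costs $\sigma(u,\ast)+\sigma(v,\ast)\ge\delta$.
* A pair with opposite exponents from $g'^{-1}$ or from $z'$ costs $\sigma(u,v)\ge\rho(u,v)\ge\delta$, by the separation conditions.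
* A pair $x_i^{-\varepsilon_i},z_l^{\eta_l}$ with opposite exponents has $\varepsilon_i=\eta_l$. Since $x_i^{\varepsilon_i}\ne z_l^{\eta_l}$, we have $x_i\ne z_l$, and the cost is $\sigma(x_i,z_l)\ge1\ge\delta$ by (6).

So $N_\sigma(g^{-1}z)\ge\delta$.

**Step 4: Theorem A.** Put $H=A(Y)$ with the finest group topology making $j:Y\to A(Y)$ continuous. The map $f:Y\to G$ extends to a homomorphism $A(Y)\to G$ because $G$ is abelian. Lemma 2 holds for every group $L$, and Steps 1 to 6 of Section 7 apply with $A(Y)$ in place of $F(Y)$.

**Step 5: Theorem B.** Let $K$ be the kernel of the induced homomorphism $A(Y)\to G$ and let $L$ be the free abelian group on $B$; define $q_w$, $H$, $\pi$ and $P$ as in Section 8. The kernel of $\pi$ is the subgroup generated by $\bigcup_wq_w(C)$: this subgroup lies in $\ker\pi$, and if $h\in\ker\pi$, then deleting the letters $(c,w)^{\pm1}$ from $h$ leaves an element of $K$, which is $e$ or some $w=q_w(b)$. So $\ker\pi$ is the union of all finite products of sets $q_w(C)^{\pm1}$, which are connected and contain $e$; it is connected. The verification of (P) concerns only the space $P$. The $\Psi_t$ are homomorphisms $L\to A(P)$ given by the same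 formula on the basis $B$; (7) to (10) hold with the same proofs, where $\mu(h)$ refers to the letters of the reduced word of $h$. Steps 8 to 11 of Section 8 then apply, with Steps 2 and 3 above in place of Lemma 4.

**Step 6: Theorem C.** The group $G\times R$ of Section 9 is abelian if $G$ is, so the abelian form of Theorem A gives an abelian $H$. This proves the Addendum. $\blacksquare$
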